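# Mumford–Shah minimizers in space with singular set inside a plane

## 1. Sliding along a plane with a logarithmic brake

Throughout, $P=\{x_3=0\}\subset\mathbb R^3$, $H=\{x_3>0\}$, $\sigma(x_1,x_2,x_3)=(x_1,x_2,-x_3)$, $B_r$ is the closed ball of radius $r$ about $0\in P$, and $|\cdot|$ of a subset of $P$ is its $\mathcal H^2$ measure. We write $x=(x',x_3)$. Let $W$ be the set of functions on $H$ that belong to $W^{1,2}(H\cap\operatorname{int}B_r)$ for every $r$.

Fix a unit vector $e$ parallel to $P$ and a length $t>0$. For large $R$ put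
$$\varphi(x)=\begin{cases}1,&|x|\le\sqrt R,\\[2pt] \dfrac{2\log(R/|x|)}{\log R},&\sqrt R\le|x|\le R,\\[4pt] 0,&|x|\ge R,\end{cases}\qquad \Phi^{\pm}(x)=x\pm t\,\varphi(x)\,e .$$
The map $\Phi^+$ translates $B_{\sqrt R}$ by $te$, does nothing outside $B_R$, and brakes in between. The function $\varphi$ is Lipschitz, with $\nabla\varphi=0$ off the annulus and $|\nabla\varphi|\le\frac{2}{|x|\log R}$ on it. We take $R$ so large that $4t\le\sqrt R\log R$; then $t|\nabla\varphi|\le\frac12$.

**Lemma 1.** With these choices:

1. $\Phi^\pm$ are bi-Lipschitz homeomorphisms of $\mathbb R^3$ that map $H$, $P$ and $B_R$ onto themselves and are the identity off $B_R$.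
2. Let $w\in W$ and let $E\subset P$ be measurable. Put $w^\pm=w\circ(\Phi^\pm)^{-1}$ and $E^\pm=\Phi^\pm(E)$. Then $w^\pm\in W$ and
$$\sum_{\pm}\Big(2\int_{H\cap B_R}|\nabla w^\pm|^2+|E^\pm\cap B_R|\Big)\le 2\Big(2\int_{H\cap B_R}|\nabla w|^2+|E\cap B_R|\Big)+\omega(R),$$
where $\omega(R)=8t^2\int_{H\cap B_R}|\nabla\varphi|^2|\nabla w|^2$.
3. If $\int_{H\cap B_r}|\nabla w|^2\le4\pi r^2$ for all $r>0$, then $\omega(R)=O(1/\log R)\to0$ as $R\to\infty$.

*Proof.* **Step 1: the maps.** The function $t\varphi$ has Lipschitz constant at most $\frac12$. Hence $|\Phi^\pm(x)-\Phi^\pm(y)|$ lies between $\frac12|x-y|$ and $\frac32|x-y|$. For given $y$ the map $x\mapsto y\mp t\varphi(x)e$ is a contraction, so $\Phi^\pm(x)=y$ has a solution. Since $e$ is parallel to $P$, the coordinate $x_3$ is unchanged, so $H$ and $P$ are mapped onto themselves. Since $\Phi^\pm$ is a bijection and the identity off $B_R$, it maps $B_R$ onto itself. For the same reason it maps $H\cap\operatorname{int}B_r$ onto itself for every $r>R$, so $w^\pm\in W$.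

**Step 2: change of variables.** The purpose is an exact formula for the energy of $w^\pm$. Let $a=\partial_e\varphi$, so $|ta|\le\frac12$, and $p=\nabla w$. We have $D\Phi^\pm=I\pm t\,e\otimes\nabla\varphi$. Its determinant is $1\pm ta$, and this is also the Jacobian of $\Phi^\pm|_P$, because $e$ lies in $P$. The gradient of $w^\pm$ at $\Phi^\pm(x)$ is
$$(D\Phi^\pm)^{-T}p=p\mp\frac{t(e\cdot p)}{1\pm ta}\nabla\varphi .$$
To check it, apply $I\pm t\,\nabla\varphi\otimes e$ to the right-hand side: the coefficient of $t(e\cdot p)\nabla\varphi$ is $\pm1\mp\frac1{1\pm ta}-\frac{ta}{1\pm ta}=\frac{ta}{1\pm ta}-\frac{ta}{1\pm ta}=0$. Take the squared norm, multiply by the Jacobian $1\pm ta$, and integrate: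
$$2\int_{H\cap B_R}|\nabla w^\pm|^2+|E^\pm\cap B_R|=2\int_{H\cap B_R}\Big[(1\pm ta)|p|^2\mp2t(p\cdot\nabla\varphi)(p\cdot e)+\frac{t^2|\nabla\varphi|^2(p\cdot e)^2}{1\pm ta}\Big]+\int_{E\cap B_R}(1\pm ta)\,d\mathcal H^2.\tag{1}$$
When the two signs are added, all terms of first order in $t$ cancel. What remains beyond twice the original energy is
$$2\int_{H\cap B_R}t^2|\nabla\varphi|^2(p\cdot e)^2\,\frac{2}{1-t^2a^2},\tag{2}$$
and $\frac{2}{1-t^2a^2}\le\frac83\le4$. This is part 2.

**Step 3: the cost of braking.** Cut the annulus into shells $2^k\sqrt R\le|x|\le2^{k+1}\sqrt R$, $k\ge0$. On such a shell $|\nabla\varphi|^2\le\frac{4}{4^kR\log^2R}$, and the energy of $w$ in it is at most $4\pi4^{k+1}R$. So the shell contributes at most $\frac{64\pi}{\log^2R}$ to $\int|\nabla\varphi|^2|\nabla w|^2$. There are at most $1+\frac{\log R}{2\log 2}$ shells that meet $B_R$. Hence $\omega(R)=O(1/\log R)$. $\square$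

**Why the brake must be logarithmic.** The first cut-off one tries is linear: $\varphi=1$ on $B_R$, $\varphi=2-|x|/R$ on $B_{2R}\setminus B_R$, and $0$ outside. Test it on $h=\rho^{1/2}\sin(\theta/2)$, where $x_1+ix_3=\rho e^{i\theta}$. Here $|\nabla h|^2=\frac1{4\rho}$, so
$$\int_{B_r}|\nabla h|^2=r^2\int_0^1\frac1{4\rho}\,2\pi\rho\,2\sqrt{1-\rho^2}\,d\rho=\frac{\pi^2}{4}r^2 ,$$
half of it in $H$. Also $(\partial_1h)^2=\frac{1}{4\rho}\sin^2\frac\theta2$, and $\int_0^\pi\sin^2\frac\theta2\,d\theta=\frac\pi2$ is a quarter of $2\pi$, so $\int_{H\cap B_r}(\partial_1h)^2=\frac{\pi^2}{16}r^2$. Formula (2), on $B_{2R}$ and with $e=e_1$, says that the linear cut-off costs at least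
$$4t^2\cdot\frac1{R^2}\cdot\frac{\pi^2}{16}(4R^2-R^2)=\frac{3\pi^2}{4}t^2,$$
for every $R$ (with $R\ge 2t$). This does not tend to $0$. With the logarithmic cut-off,
$$\int_{H\cap B_R}|\nabla\varphi|^2|\nabla h|^2=\int_{\sqrt R}^R\frac{4}{r^2\log^2R}\cdot\frac{\pi^2r}{4}\,dr=\frac{\pi^2}{2\log R}\to0 .$$

**What the maps are for.** A translation changes a function all the way to infinity, so it is not a legal local perturbation of a minimizer. Lemma 1 says that if the energy in $B_r$ is $O(r^2)$, then a finite translation can be made legal at a total cost $o(1)$. We shall compare a minimizer $u$ with the minimum and the maximum of $u$ and its braked translate, and conclude that $u$ is monotone in every direction of $P$. A function monotone in every direction of a plane is constant in one of them, and then the problem is two-dimensional.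

## 2. Global minimizers with flat singular set

**Admissible pairs.** In $\mathbb R^N$ (for us $N=3$) an admissible pair is $(u,K)$ with $K\subset\mathbb R^N$ closed and $u\in W^{1,2}_{loc}(\mathbb R^N\setminus K)$, such that $\int_{B\setminus K}|\nabla u|^2+\mathcal H^{N-1}(K\cap B)<\infty$ for every ball $B$.

**Topological competitors.** Let $B$ be a closed ball. A topological competitor for $(u,K)$ in $B$ is an admissible pair $(\tilde u,\tilde K)$ with $\tilde K\setminus B=K\setminus B$ and $\tilde u=u$ on $\mathbb R^N\setminus(B\cup K)$, such that whenever two points $x,y\in\mathbb R^N\setminus(B\cup K)$ lie in different connected components of $\mathbb R^N\setminus K$, they also lie in different connected components of $\mathbb R^N\setminus\tilde K$.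

For example, let $K=P$, let $\tilde K$ be $P$ without the open unit disc about $0$, and let $B=B_2$. The points $(0,0,\pm3)$ are separated by $P$ but not by $\tilde K$. So no $(\tilde u,\tilde K)$ with this $\tilde K$ is a topological competitor.

**Global minimizers.** The pair $(u,K)$ is a global minimizer if for every closed ball $B$ and every topological competitor $(\tilde u,\tilde K)$ in $B$,
$$\int_{B\setminus K}|\nabla u|^2+\mathcal H^{N-1}(K\cap B)\le\int_{B\setminus \tilde K}|\nabla \tilde u|^2+\mathcal H^{N-1}(\tilde K\cap B).$$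

**Reduced pairs.** The pair is reduced if there is no admissible pair $(\tilde u,\tilde K)$ with $\tilde K\subsetneq K$ closed and $\tilde u\in W^{1,2}_{loc}(\mathbb R^N\setminus\tilde K)$ an extension of $u$. For example, $u=0$ with $K$ a single point is not reduced, since $(0,\emptyset)$ is such a pair.

A result of Léger says: if $(u,K)$ is a reduced global minimizer in $\mathbb R^2$ and $K$ is contained in a line, then $K$ is a line, a half-line, or empty. "A Selective Review On Mumford-Shah Minimizers" asks for the analogue in $\mathbb R^3$. The answer is yes.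

**Theorem 2.** If $(u,K)$ is a reduced global minimizer in $\mathbb R^3$ and $K$ is contained in a plane $P$, then $K$ is a plane, a half-plane or $\emptyset$.

The function $u$ can be determined as well, even without reducedness.

**Theorem 3.** Let $(u,K)$ be a global minimizer in $\mathbb R^3$, not necessarily reduced, with $K$ contained in a plane $P$. Then, up to an isometry preserving $P$, one of the following holds for a closed $K_0\subset K$ with $\mathcal H^2(K\setminus K_0)=0$ (and $K=K_0$ if $(u,K)$ is reduced or $K=P$):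

1. $K_0=\emptyset$ and $u$ is constant;
2. $K_0=K=P$ and $u$ is constant on each side of $P$;
3. $K_0=\{x_3=0,\ x_1\le0\}$ and $u=C\pm\sqrt{2/\pi}\,\rho^{1/2}\sin(\theta/2)$, where $x_1+ix_3=\rho e^{i\theta}$, $\theta\in(-\pi,\pi)$.

We choose coordinates with $P=\{x_3=0\}$, as in Section 1.

## 3. Traces and gluing on a half-space

Four facts about Sobolev functions on $H$ will be used constantly.

**Fact 4.** If $w\in W^{1,2}_{loc}(H)$ and $\int_{H\cap B_r}|\nabla w|^2<\infty$ for all $r$, then $w\in W$.

*Proof.* The issue is square integrability up to $P$. Let $\Omega=H\cap\operatorname{int}B_r$, which is convex, let $x_0\in\Omega$, and let $Q\subset\subset\Omega$ be a ball centered at $x_0$. For $\lambda<1$ the function $w_\lambda(x)=w(x_0+\lambda(x-x_0))$ is in $W^{1,2}(\Omega)$, because $x_0+\lambda(\Omega-x_0)\subset\subset\Omega$. Write $(w_\lambda)_Q$ for the mean of $w_\lambda$ over $Q$. Poincaré's inequality gives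
$$\|w_\lambda-(w_\lambda)_Q\|_{L^2(\Omega)}\le C\|\nabla w_\lambda\|_{L^2(\Omega)}\le C\lambda^{-1/2}\|\nabla w\|_{L^2(\Omega)} ,$$
with $C$ independent of $\lambda$; the power comes from $\lambda^2\cdot\lambda^{-3}$ under the square root. As $\lambda\to1$, $w_\lambda\to w$ in $L^2_{loc}(\Omega)$. So the means converge, and Fatou's lemma along an a.e. convergent subsequence gives $w\in L^2(\Omega)$. $\square$

**Fact 5 (traces).** Let $w\in W$. For a.e. $x'$ a representative of $w(x',\cdot)$ is absolutely continuous with derivative in $L^2(0,S)$ for every $S$, so $Tw(x')=\lim_{s\to0}w(x',s)$ exists. Moreover: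

1. $Tw\in L^2_{loc}(P)$ and $w(\cdot,s)\to Tw$ in $L^2_{loc}(P)$ as $s\to0$.
2. $T$ is continuous from $W^{1,2}(H\cap\operatorname{int}B_r)$ to $L^2(P\cap B_{r'})$ for $r'<r$.
3. $T(g(w))=g(Tw)$ for $g$ Lipschitz, $T\min(w_1,w_2)=\min(Tw_1,Tw_2)$, the same for $\max$, and $T(\varphi w)=\varphi|_P\,Tw$ for $\varphi$ Lipschitz whenever $\varphi w\in W$ (for instance, $\varphi$ bounded on bounded sets).
4. If $\Phi$ is a bi-Lipschitz homeomorphism of $\mathbb R^3$ preserving $H$ and $P$ and equal to the identity off a bounded set, then $T(w\circ\Phi^{-1})=(Tw)\circ\Phi^{-1}|_P$.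

*Proof.* Let $D\subset P$ be a bounded disc. Then $\int_{D\times(0,S)}|\partial_3w|^2<\infty$ for all $S$, so the first assertion is the usual absolute continuity on almost every line. It gives
$$|w(x',s)-Tw(x')|^2\le s\int_0^s|\partial_3w(x',\tau)|^2\,d\tau .$$
Integrate over $D$ to get 1. For 2, use $|Tw|^2\le2|w(\cdot,s)|^2+2|w(\cdot,s)-Tw|^2$, integrate over $D$, and average over $s\in(0,S)$:
$$\int_D|Tw|^2\le\frac2S\int_{D\times(0,S)}|w|^2+2S\int_{D\times(0,S)}|\partial_3w|^2 .$$
Take $D=P\cap B_{r'}$ and $S$ with $r'^2+S^2<r^2$. Part 3 follows from the definition as a limit along vertical lines.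

For 4, let $\Phi$ be the identity off $B_r$ and let $r<R'<R$. The map $\Phi$ preserves $H\cap\operatorname{int}B_R$ and $P\cap B_{R'}$. If $w$ is Lipschitz on bounded subsets of $\overline H$, the trace is the boundary value and the claim is clear. In general choose such $w_j\to w$ in $W^{1,2}(H\cap\operatorname{int}B_R)$. Composition with $\Phi^{-1}$ is continuous on this space, so by 2 $T(w_j\circ\Phi^{-1})\to T(w\circ\Phi^{-1})$ in $L^2(P\cap B_{R'})$. Also $Tw_j\to Tw$ in $L^2(P\cap B_{R'})$, and composition with $\Phi^{-1}|_P$ is continuous there. Finally $R$ and $R'$ are arbitrarily large. $\square$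

**Fact 6 (gluing).** Let $w^\pm\in W$, let $G\subset P$ be relatively open, and let $f=w^+$ on $H$, $f=w^-\circ\sigma$ on $\sigma H$. Then $f\in W^{1,2}_{loc}(H\cup\sigma H\cup G)$ if and only if $Tw^+=Tw^-$ a.e. on $G$.

*Proof.* Let $\zeta\in C_c^\infty(H\cup\sigma H\cup G)$ and let $\nabla f$ be the a.e. gradient off $P$. Integrating by parts on each side,
$$\int f\,\partial_i\zeta+\int\partial_if\,\zeta=-\delta_{i3}\int_G(Tw^+-Tw^-)\,\zeta\,d\mathcal H^2 .$$
If the traces agree on $G$, the right side vanishes and $f$ has the weak gradient $\nabla f\in L^2_{loc}$. Conversely, if $f\in W^{1,2}_{loc}$, its weak gradient is the a.e. gradient. Hence the right side vanishes for all $\zeta$, and the traces agree. $\square$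

So even reflection of any $w\in W$ across $P$ stays in $W^{1,2}_{loc}(\mathbb R^3)$. Odd reflection is fine across $G$ exactly when $Tw=0$ a.e. on $G$.

**Fact 7.** For $w\in W$ and a.e. $x\in P$, the averages of $w$ over $H\cap B(x,\rho)$ tend to $Tw(x)$ as $\rho\to0$.

*Proof.* Put $D(x,\rho)=P\cap B(x,\rho)$ and $F_\delta(y')=\int_0^\delta|\nabla w(y',s)|\,ds$. For $\rho<\delta$,
$$\int_{H\cap B(x,\rho)}|w(y)-Tw(y')|\,dy\le\rho\int_{D(x,\rho)\times(0,\rho)}|\nabla w|\le\rho\int_{D(x,\rho)}F_\delta\,d\mathcal H^2 .$$
Divide by the volume $\frac23\pi\rho^3$. The limsup as $\rho\to0$ is at most $\frac32F_\delta(x)$ for a.e. $x$. Take $\delta=1/j\to0$; then $F_\delta\to0$ a.e. It remains to average $Tw(y')$: since $H\cap B(x,\rho)\subset D(x,\rho)\times(0,\rho)$, the average of $|Tw(y')-Tw(x)|$ is at most $\frac{\rho}{\frac23\pi\rho^3}\int_{D(x,\rho)}|Tw-Tw(x)|$, which tends to $0$ at Lebesgue points. $\square$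

## 4. Energy growth, oddness across $P$, and bounded singular sets

If $K=P$, Theorem 2 holds. **From now on, until the end of Section 8, $K\ne P$.** Then $\mathbb R^3\setminus K=H\cup\sigma H\cup(P\setminus K)$ is connected, so no two points are separated and the topological condition is vacuous: every admissible pair with $\tilde K\setminus B=K\setminus B$ and $\tilde u=u$ outside $B\cup K$ is a competitor. By Fact 4, $u|_H\in W$ and $u\circ\sigma|_H\in W$. Reducedness will not be used before the last step of Section 8.

**Step 1: quadratic energy growth.** This is the hypothesis of Lemma 1. Take $\tilde K=(K\setminus\operatorname{int}B_r)\cup\partial B_r$, $\tilde u=0$ in $\operatorname{int}B_r$, and $\tilde u=u$ outside. It is a competitor in $B_r$, with no Dirichlet energy there and surface at most $4\pi r^2$. Hence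
$$\int_{B_r\setminus K}|\nabla u|^2+\mathcal H^2(K\cap B_r)\le4\pi r^2.\tag{3}$$

**Step 2: first variation.** Keep $K$ and use $u+s\psi$, $s\in\mathbb R$. The quadratic function of $s$ has its minimum at $0$, so
$$\int\nabla u\cdot\nabla\psi=0\quad\text{for all boundedly supported }\psi\in W^{1,2}(\mathbb R^3\setminus K).\tag{4}$$

**Step 3: up to a constant, $u$ is odd.** This reduces everything to $H$. Let $v=\frac12(u+u\circ\sigma)$. It is even, so $v\in W^{1,2}_{loc}(\mathbb R^3)$ by Fact 6 with $G=P$. For $\psi\in C_c^\infty(\mathbb R^3)$, (4) gives $\int\nabla v\cdot\nabla\psi=\frac12\int\nabla u\cdot\nabla(\psi+\psi\circ\sigma)=0$, so $v$ is harmonic in $\mathbb R^3$. By the mean value property and (3),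
$$|\nabla v(x)|^2\le\frac{1}{|B(x,r)|}\int_{B(x,r)}|\nabla v|^2\le\frac{C(r+|x|)^2}{r^3}\to0\quad(r\to\infty),$$
so $v$ is constant. Subtracting this constant from $u$ preserves all hypotheses. So we assume $u\circ\sigma=-u$. Let $T:=T(u|_H)$. The trace from below is $-T$, and $u\in W^{1,2}_{loc}(\mathbb R^3\setminus K)$, so Fact 6 with $G=P\setminus K$ gives
$$T=0\quad\text{a.e. on }P\setminus K.\tag{5}$$

**Step 4: the first variation on $H$.** Let $\varphi\in W$ have bounded support and $T\varphi=0$ a.e. on $P\setminus K$. Its odd extension is in $W^{1,2}(\mathbb R^3\setminus K)$ by Fact 6. Inserting it in (4), where both factors are odd, we get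
$$\int_H\nabla u\cdot\nabla\varphi=0.\tag{6}$$
In particular $u$ is harmonic, hence smooth, in $H$.

**The empty set.** If $K=\emptyset$, then (4) says that $u$ is harmonic in $\mathbb R^3$. With (3), the estimate of Step 3 makes $u$ constant.

**Bounded singular sets.** Suppose $(u,K)$ is reduced and $K$ is bounded, say a disc or an annulus. Let us see by hand that $K=\emptyset$. Let $K\subset\operatorname{int}B_{r_0}$. For $|x|\ge2r_0$ the function $u$ is harmonic in $B(x,|x|/2)$, and the mean value property with (3) gives $|\nabla u(x)|^2\le C|x|^{-3}|x|^2=C|x|^{-1}$. So $u=O(|x|^{1/2})$. In the expansion of $u$ in spherical harmonics outside a ball, all growing terms vanish, and $u=A+B|x|^{-1}+O(|x|^{-2})$, where the remainder has gradient $O(|x|^{-3})$. Since $u$ is odd in $x_3$, $A=B=0$. Test (4) with $\psi=\eta u$, where $\eta=1$ on $B_r$, $\eta=0$ off $B_{2r}$ and $|\nabla\eta|\le1/r$: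
$$\int\eta|\nabla u|^2=-\int u\,\nabla u\cdot\nabla\eta=O(r^{-2}\cdot r^{-3}\cdot r^{-1}\cdot r^3)\to0 .$$
So $\nabla u=0$ on the connected set $\mathbb R^3\setminus K$, and $u=0$ by oddness. Then $(0,\emptyset)$ extends $(u,K)$, and $K=\emptyset$ because the pair is reduced.

This argument used an expansion outside a ball free of $K$. For a half-plane, a strip, or a plane with holes there is no such ball, and we need the sliding maps.

## 5. Which sets $\{Tw\ne0\}$ are allowed: semicontinuous traces

We want to compare $u$ with functions $w$ on $H$, extended oddly. By Fact 6 the new singular set must contain $\{Tw\ne0\}$ up to a null set, so the natural energy to compare is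
$$J(w;B_r)=2\int_{H\cap B_r}|\nabla w|^2+|\{Tw\ne0\}\cap B_r| .$$
There is an obstacle: $\tilde K$ has to be closed, and closing $\{Tw\ne0\}$ may be expensive. For instance let $(q_j)_{j\ge1}$ be dense in $P$, $O=\bigcup_jD(q_j,2^{-j})$ a union of open discs, and $\tau=\operatorname{dist}(\cdot,P\setminus O)$. The set $\{\tau\ne0\}=O$ has measure at most $\pi\sum4^{-j}=\frac\pi3$, but its closure is $P$. The remedy is visible in the example: $\{\tau\ge\delta\}$ is closed and contained in $O$, and it is the right set for the lowered function $(\tau-\delta)_+$. All this needs is that $\tau$ be upper semicontinuous (usc).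

**Good functions.** Call $w\in W$ good if there are usc functions $f^w_\pm:P\to[0,\infty)$ equal a.e. to $(Tw)_\pm$, the positive and negative parts of $Tw$.

**Lemma 8.** $u|_H$ is good.

*Proof.* **Step 1: $u_\pm$ are subharmonic up to $P$, in the even sense.** Let $g_\varepsilon(s)=\min(s_+/\varepsilon,1)$ and $0\le\phi\in C_c^\infty(\mathbb R^3)$. By Fact 5 and (5), $\phi\,g_\varepsilon(u)$ has trace $\phi\, g_\varepsilon(T)=0$ a.e. on $P\setminus K$. So it is allowed in (6), and
$$\int_Hg_\varepsilon(u)\nabla u\cdot\nabla\phi=-\int_H\phi\,g_\varepsilon'(u)|\nabla u|^2\le0 .$$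
As $\varepsilon\to0$, $g_\varepsilon(u)\nabla u\to1_{\{u>0\}}\nabla u=\nabla u_+$, and dominated convergence gives $\int_H\nabla u_+\cdot\nabla\phi\le0$. Let $V$ be the even reflection of $u_+|_H$; it is in $W^{1,2}_{loc}(\mathbb R^3)$. Then $\int_{\mathbb R^3}\nabla V\cdot\nabla\phi=\int_H\nabla u_+\cdot\nabla(\phi+\phi\circ\sigma)\le0$. So $V$ is weakly subharmonic in $\mathbb R^3$. The same holds for $u_-$, because $-u$ also satisfies (6) and has zero trace off $K$.

**Step 2: usc representatives.** The averages of $V$ over $B(x,\rho)$ are continuous in $x$, since $V\in L^1_{loc}$. They are nondecreasing in $\rho$: this is the textbook fact for the mollifications of $V$, which are smooth and subharmonic, and it passes to the limit. So the limit of the averages as $\rho\to0$ is an infimum of continuous functions, hence usc, and it takes values in $[0,\infty)$. At $x\in P$, by evenness, averages over balls equal averages over half-balls, and these converge a.e. to $T(u_+)=T_+$ by Fact 7. The restriction to $P$ of the limit is $f_+$. The function $f_-$ is obtained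 from $u_-$. $\square$

**Lemma 9.** If $w$ is good and $w=u$ a.e. in $H\setminus B_r$, then
$$2\int_{H\cap B_r}|\nabla u|^2+|K\cap B_r|\le J(w;B_r).$$
Consequently $|K\,\triangle\,\{T\ne0\}|=0$, and $J(u;B_r)\le J(w;B_r)$ for all such $w$.

*Proof.* **Step 1: the competitor.** Lower $|w|$ by $\delta$ on $B_r$, and fade this out in $B_{r+1}$. Let $\eta(x)=\min(1,(r+1-|x|)_+)$. For $\delta>0$ put
$$w_\delta=(w_+-\delta\eta)_+-(w_--\delta\eta)_+\ \text{ on }H,\qquad\text{extended oddly,}$$
$$\tilde K=(K\setminus\operatorname{int}B_r)\cup\Big(P\cap B_r\cap\big(\{f^w_+\ge\delta\}\cup\{f^w_-\ge\delta\}\big)\Big).$$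
Since $f^w_\pm$ are usc, $\tilde K$ is closed.

**Step 2: admissibility.** We check that $Tw_\delta=0$ a.e. on $P\setminus\tilde K$. In $B_r$ we have $\eta=1$, and a.e. off $\tilde K$ $(Tw)_\pm=f^w_\pm<\delta$, so $Tw_\delta=0$. Outside $B_r$ vertical lines do not meet $B_r$, so $Tw=T$ a.e., and $T$ vanishes a.e. off $K$ by (5); hence $Tw_\delta=0$ there too. By Fact 6 the odd extension is in $W^{1,2}_{loc}(\mathbb R^3\setminus\tilde K)$. The pair is admissible. It agrees with $(u,K)$ outside $B_{r+1}$, because $\eta=0$ and $w=u$ there and both functions are odd. So it is a competitor in $B_{r+1}$.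

**Step 3: comparison.** A.e., $|\nabla w_\delta|\le|\nabla w|+\delta|\nabla\eta|$; and, up to null sets, $\{f^w_\pm\ge\delta\}\subset\{Tw\ne0\}$. Minimality in $B_{r+1}$ gives
$$2\int_{H\cap B_{r+1}}|\nabla u|^2+|K\cap B_{r+1}|\le2\int_{H\cap B_{r+1}}(|\nabla w|+\delta|\nabla\eta|)^2+|K\cap B_{r+1}\setminus\operatorname{int}B_r|+|\{Tw\ne0\}\cap B_r| .$$
Let $\delta\to0$ and cancel the finite contributions of $B_{r+1}\setminus B_r$, where $w=u$, noting $|P\cap\partial B_r|=0$. This is the first claim.

**Step 4: consequences.** Since $u$ is good, we may take $w=u$. We get $|K\cap B_r|\le|\{T\ne0\}\cap B_r|$ for all $r$. By (5), $\{T\ne0\}\subset K$ up to a null set. Hence $|K\triangle\{T\ne0\}|=0$, the left side of the first claim is $J(u;B_r)$, and the last claim follows. $\square$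

## 6. Monotonicity in every direction of $P$

**Proposition 10.** For every unit vector $e$ parallel to $P$ and every $t>0$, the function $d(x)=u(x)-u(x-te)$ does not take both signs in $H$. Hence for every such $e$, either $\partial_eu\ge0$ in $H$ or $\partial_eu\le0$ in $H$.

As a check, for $h=\rho^{1/2}\sin(\theta/2)$ one has $\partial_1h=-\frac12\rho^{-1/2}\sin\frac\theta2<0$ and $\partial_2h=0$ in $H$, so each $\partial_eh$ indeed has a sign.

*Proof.* The plan: a braked translate of $u$ is almost minimizing; so is its minimum with $u$; but if $d$ changes sign, this minimum is not harmonic, and a fixed amount of energy can be saved.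

**Step 1: the braked translates are almost minimizing.** Take $\Phi^\pm$ from Section 1 with $R$ large, and put $u_R^\pm=u\circ(\Phi^\pm)^{-1}$ on $H$. By Fact 5 their traces are $T\circ(\Phi^\pm)^{-1}|_P$. A bi-Lipschitz map preserves null sets and composition with a homeomorphism preserves upper semicontinuity, so $u_R^+$ and $u_R^-$ are good: the positive and negative parts of the trace of $u_R^+$ have the usc representatives $f_+\circ(\Phi^+)^{-1}|_P$ and $f_-\circ(\Phi^+)^{-1}|_P$, and likewise for $u_R^-$ with $\Phi^-$. Both equal $u$ off $B_R$. Apply Lemma 1 with $w=u$ and $E=\{T\ne0\}$, so that $E^\pm=\{Tu_R^\pm\ne0\}$ up to null sets: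
$$J(u_R^+;B_R)+J(u_R^-;B_R)\le2J(u;B_R)+\omega(R),\qquad\omega(R)\to0,$$
where $\omega(R)\to0$ because of (3). By Lemma 9, $J(u_R^-;B_R)\ge J(u;B_R)$. Therefore
$$J(u_R^+;B_R)\le J(u;B_R)+\omega(R).\tag{7}$$

**Step 2: so is the minimum.** Let $v=\min(u,u_R^+)$ and $w=\max(u,u_R^+)$. Both equal $u$ off $B_R$. Both are good: from $(\min(\alpha,\beta))_+=\min(\alpha_+,\beta_+)$, $(\min(\alpha,\beta))_-=\max(\alpha_-,\beta_-)$ and the analogous formulas for $\max$, their positive and negative parts are minima or maxima of those of $u$ and $u_R^+$, and minima and maxima of two usc functions are usc. The gradients of $v$ and $w$ are those of $u$ and $u^+_R$ in some order, a.e. (on $\{u=u_R^+\}$ all four coincide a.e.). The same is true of the traces a.e. on $P$. So both parts of $J$ are additive, and with (7)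
$$J(v;B_R)+J(w;B_R)=J(u;B_R)+J(u_R^+;B_R)\le2J(u;B_R)+\omega(R).$$
By Lemma 9, $J(w;B_R)\ge J(u;B_R)$. Hence
$$J(v;B_R)\le J(u;B_R)+\omega(R).\tag{8}$$

**Step 3: a sign change leaves a fixed gain.** Suppose $d$ takes both signs in $H$. Let $m(x)=\min(u(x),u(x-te))$ on $H$, so $u-m=d_+$. If $m$ were harmonic in $H$, then $d_+\ge0$ would be harmonic in the connected set $H$, so $d_+\equiv0$ or $d_+>0$ everywhere. In the first case $d\le0$, in the second $d>0$, and both contradict the sign change. So $m$ is not harmonic, and there is a closed ball $D\subset H$ in whose interior $m$ is not harmonic. Let $h$ be harmonic in $\operatorname{int}D$ with $h=m$ on $\partial D$, that is, $m-h\in W^{1,2}_0(\operatorname{int}D)$. By orthogonality,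
$$\kappa:=\int_D|\nabla m|^2-\int_D|\nabla h|^2=\int_D|\nabla(m-h)|^2>0 .$$

**Step 4: contradiction.** For $R$ large, $D\subset B_{\sqrt R-t}$. For $y\in D$ we have $y-te\in B_{\sqrt R}$ and $\Phi^+(y-te)=y$, so $u_R^+(y)=u(y-te)$ and $v=m$ on $D$. Let $v'=h$ on $D$ and $v'=v$ elsewhere in $H$. Then $v'\in W$ has the same trace as $v$, so it is good, and it equals $u$ off $B_R$. By Lemma 9 and (8),
$$J(u;B_R)\le J(v';B_R)=J(v;B_R)-2\kappa\le J(u;B_R)+\omega(R)-2\kappa .$$
Here $\kappa$ does not depend on $R$ and $\omega(R)\to0$: a contradiction for $R$ large. This is the point at which the linear cut-off of Section 1 fails, since its cost need not fall below $2\kappa$.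

**Step 5: derivatives.** If $\partial_eu(x)>0>\partial_eu(y)$ with $x,y\in H$, then $d(x)>0>d(y)$ for small $t>0$, which was excluded. $\square$

## 7. Two variables, and the shape of $\{T\ne0\}$

**Step 1: $u$ is constant in one direction.** Let $S$ be the unit circle of directions in $P$ and $A=\{e\in S:\partial_eu\ge0\text{ in }H\}$. Then $-A=\{e\in S:\partial_eu\le0\text{ in }H\}$. Both sets are closed, because $\partial_eu(x)$ is continuous in $e$. By Proposition 10 $A\cup(-A)=S$, so both are nonempty. Since $S$ is connected, $A\cap(-A)\ne\emptyset$: some $\partial_eu$ vanishes identically in $H$. Choose coordinates in $P$ with $e=e_2$ and, changing the sign of $x_1$ if necessary, $\partial_1u\ge0$. So $u=u(x_1,x_3)$ in $H$.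

**Step 2: the trace is monotone.** By Fact 5, $T$ is the $L^2_{loc}$-limit of the functions $u(\cdot,\cdot,s)$ as $s\to0$, which are nondecreasing in $x_1$ and independent of $x_2$. A subsequence converges a.e. So $T=T(x_1)$ is nondecreasing and finite on a set of full measure of values $x_1$, and taking limits from the right on this set gives a nondecreasing finite-valued representative on $\mathbb R$. We use it from now on.

**Step 3: comparing $K$ with half-planes.** Let $a=\sup\{T<0\}$ and $b=\inf\{T>0\}$, with $\sup\emptyset=-\infty$ and $\inf\emptyset=+\infty$. Then $-\infty\le a\le b\le\infty$, and $T<0$ on $(-\infty,a)$, $T=0$ on $(a,b)$, $T>0$ on $(b,\infty)$. Put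
$$K_0=\{x\in P:\ x_1\le a\ \text{or}\ x_1\ge b\}.$$
By Lemma 9, $|K\triangle K_0|=0$. The set $P\setminus K$ is relatively open and meets the open half-planes $\{x_1<a\}$ and $\{x_1>b\}$ of $P$ in null sets, hence not at all. So $K$ contains these half-planes and, being closed, their closures. If $a=b$, finite or infinite, the closures cover $P$ and $K=P$, which is excluded. So
$$a<b\quad\text{and}\quad K_0\subset K,\quad |K\setminus K_0|=0.\tag{9}$$

What remains possible is that $K_0$ is empty ($a=-\infty,\ b=\infty$), a half-plane (exactly one of $a,b$ finite), or the complement of an open strip (both finite). The last must be excluded.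

## 8. No strips: a Laurent expansion

**Proposition 11.** $a$ and $b$ are not both finite.

To see what has to be used, take $[a,b]=[-1,1]$ and functions of $z=x_1+ix_3$, harmonic off $[-1,1]$, even in $x_3$, and zero on $[-1,1]$. One is $\operatorname{Re}\sqrt{z^2-1}$ with $\sqrt{z^2-1}\sim z$ at infinity. On the real axis it is negative to the left and positive to the right, as we need, but its gradient tends to have length $1$ and its energy in a disc of radius $r$ grows like $\pi r^2$. Another is $\log|z+\sqrt{z^2-1}|$, with energy of order $\log r$, but it is positive at both ends of the axis. The proof uses the energy to exclude functions like the first and the signs to exclude those like the second.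

*Proof.* Suppose both are finite.

**Step 1: a harmonic function off a segment.** Let $U(x_1,x_3)=u(x_1,|x_3|)$. As a function on $\mathbb R^3$ it is the even reflection of $u|_H$, so it is in $W^{1,2}_{loc}(\mathbb R^3)$. Let $\phi\in C_c^\infty(\mathbb R^3)$ be supported away from $[a,b]\times\mathbb R\times\{0\}$. Then $\phi+\phi\circ\sigma$ vanishes on $P\setminus K\subset P\setminus K_0$, so (6) gives
$$\int\nabla U\cdot\nabla\phi=\int_H\nabla u\cdot\nabla(\phi+\phi\circ\sigma)=0 .$$
So $U$ is harmonic off $[a,b]\times\mathbb R\times\{0\}$ and, being independent of $x_2$, harmonic in $\mathbb R^2\setminus([a,b]\times\{0\})$.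

**Step 2: linear energy growth in the plane.** Let $D_r$ be the disc of radius $r$ about $0$ in the $(x_1,x_3)$ variables. Since $\{x_1^2+x_3^2<r^2,\ |x_2|<r\}\subset B_{2r}$ and, by oddness of $u$, the energy of $U$ in $B_{2r}$ equals that of $u$, (3) gives
$$\int_{D_r}|\nabla U|^2\,dx_1dx_3\le\frac{4\pi(2r)^2}{2r}=8\pi r.\tag{10}$$

**Step 3: behavior at infinity.** With $z=x_1+ix_3$, the function $f=\partial_1U-i\partial_3U=\sum_{k\in\mathbb Z}c_kz^k$ is holomorphic for $|z|>\rho_0:=\max(|a|,|b|)$, and $\rho_0>0$. For all large $r$,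
$$2\pi\sum_k|c_k|^2\int_{2\rho_0}^rs^{2k+1}\,ds=\int_{2\rho_0<|z|<r}|f|^2\le8\pi r .$$
For $k\ge0$ the integral grows like $r^{2k+2}$, faster than $r$, so $c_k=0$. Since $U$ is single-valued and $\operatorname{Re}(f\,dz)=dU$, we have $\operatorname{Re}\oint f\,dz=0$, that is, $\operatorname{Re}(2\pi i\,c_{-1})=0$, so $c_{-1}=:c\in\mathbb R$. The terms with $k\le-2$ have the single-valued primitive $\sum_{k\le-2}\frac{c_k}{k+1}z^{k+1}=O(1/|z|)$. Hence, for a real constant $C$,
$$U=c\log|z|+C+O(1/|z|),\qquad|z|\to\infty .$$

**Step 4: the two ends of the axis.** On $\{x_3=0,\ x_1\notin[a,b]\}$ the continuous function $U(x_1,0)$ equals $T(x_1)$ for a.e. $x_1$, hence everywhere, since $T$ is monotone. If $c\ne0$, then $T$ tends to the same infinity at $+\infty$ and at $-\infty$, which contradicts $T>0$ on $(b,\infty)$ and $T<0$ on $(-\infty,a)$. If $c=0$, then $C=\lim_{+\infty}T\ge T(b+1)>0$ and $C=\lim_{-\infty}T\le T(a-1)<0$, a contradiction. $\square$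

**Proof of Theorem 2, last step.** Here reducedness enters. By (9) and Proposition 11, $K_0$ is $\emptyset$ or a closed half-plane, and $K_0\subset K$. Since $T=0$ a.e. on $P\setminus K_0$ and $u$ is odd, Fact 6 with $G=P\setminus K_0$ shows that $u$ extends to an element of $W^{1,2}_{loc}(\mathbb R^3\setminus K_0)$. Since $K\setminus K_0$ is a null set, $(u,K_0)$ is admissible. As $(u,K)$ is reduced, $K=K_0$. Together with the case $K=P$, this proves Theorem 2. $\blacksquare$

## 9. The profile $\sqrt{2/\pi}\,\rho^{1/2}\sin(\theta/2)$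

We now prove Theorem 3.

**The case $K=P$.** The task is to recover (3) and (4), since the topological condition is no longer vacuous. The competitor used for (3) is still legal: $H\setminus B_r$ and $\sigma H\setminus B_r$ lie in different components of $\mathbb R^3\setminus\tilde K$, where $\tilde K=(P\setminus\operatorname{int}B_r)\cup\partial B_r$. The competitors used for (4) have $\tilde K=K$. So (3) and (4) hold. Let $U$ be the even reflection of $u|_H$, which is in $W^{1,2}_{loc}(\mathbb R^3)$. For $\phi\in C_c^\infty(\mathbb R^3)$, (4) with $\psi=1_H(\phi+\phi\circ\sigma)\in W^{1,2}(\mathbb R^3\setminus P)$ gives $\int\nabla U\cdot\nabla\phi=0$. So $U$ is harmonic in $\mathbb R^3$ with energy $O(r^2)$ in $B_r$, hence constant as in Step 3 of Section 4. The same applies to $u|_{\sigma H}$. This is alternative 2.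

**The case $K\ne P$: what we already know.** Reducedness was used in Sections 4–8 only to conclude $K=K_0$ (and in the example of bounded $K$, which is not needed). So, after subtraction of a constant, $K_0$ is $\emptyset$ or a half-plane, $K_0\subset K$, $|K\setminus K_0|=0$ and $u\in W^{1,2}_{loc}(\mathbb R^3\setminus K_0)$. If $(u,K)$ is reduced, then $K=K_0$. If $K_0=\emptyset$, then (4) with $\psi\in C_c^\infty(\mathbb R^3)$ shows that $u$ is harmonic in $\mathbb R^3$ with energy $O(r^2)$, hence constant. This is alternative 1.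

Let $K_0$ be a half-plane. After an isometry preserving $P$, $K_0=\{x_3=0,\ x_1\le0\}$, $u=u(x_1,x_3)$ is odd in $x_3$, and $T=0$ on $\{x_1>0\}$. By (4) with $\psi\in C_c^\infty(\mathbb R^3\setminus K_0)$, $u$ is harmonic in $\mathbb R^3\setminus K_0$. Being odd, it is smooth near $\{x_3=0,x_1>0\}$ and vanishes there.

**Step 1: reduction to the half-plane $\{x_3>0\}$ of $\mathbb R^2$.** Let $\varphi(x_1,x_3)$ be a compactly supported $W^{1,2}$ function on this half-plane (support compact in its closure) with zero trace on $\{x_1>0\}$. Let $\chi\in C_c^\infty(\mathbb R)$ with $\int\chi=1$. Then $\varphi(x_1,x_3)\chi(x_2)$ has zero trace on $P\setminus K\subset\{x_1>0\}$. Since $\partial_2u=0$, (6) gives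
$$\int_{\{x_3>0\}}\nabla u\cdot\nabla\varphi\,dx_1dx_3=0.\tag{11}$$

**Step 2: opening the corner with a square root.** At the edge, $u$ passes from a Dirichlet to a Neumann condition; the map $s\mapsto s^2$ turns this into a right angle, where reflections work. Let $Q$ be the open first quadrant; $s\mapsto s^2$ is conformal from $Q$ onto $\{x_3>0\}$. Put $g(s)=u(s^2)$, $s\in Q$. Let $\varphi$ be the restriction to $Q$ of a $C_c^\infty(\mathbb R^2)$ function vanishing on the positive real axis. Then $\varphi(\sqrt z)$ is bounded, compactly supported, continuous up to the boundary, zero on $\{x_1>0\}$, and of finite energy by conformal invariance of the Dirichlet integral. So it is allowed in (11), and conformal invariance of the Dirichlet form gives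
$$\int_Q\nabla g\cdot\nabla\varphi=0.\tag{12}$$
The bound (10) holds for $U(x_1,x_3)=u(x_1,|x_3|)$ here too, as its proof used only (3), the oddness of $u$ and independence of $x_2$. So, by conformal invariance,
$$\int_{Q\cap D_\rho}|\nabla g|^2=\int_{D_{\rho^2}\cap\{x_3>0\}}|\nabla u|^2\le\tfrac12\cdot8\pi\rho^2=4\pi\rho^2.\tag{13}$$
Since $Q\cap D_\rho$ is convex, the proof of Fact 4 gives $g\in W^{1,2}(Q\cap D_\rho)$ for all $\rho$. Moreover $g$ is continuous up to the open positive real axis and vanishes on it.

**Step 3: reflection and Liouville.** Extend $g$ to be even in $\operatorname{Re}s$ and odd in $\operatorname{Im}s$. The even reflection keeps it in $W^{1,2}$ on half-discs of $\{\operatorname{Im}s>0\}$. The resulting trace vanishes a.e. on the real axis, so the odd reflection gives $g\in W^{1,2}_{loc}(\mathbb R^2)$ (gluing as in Fact 6). For $\phi\in C_c^\infty(\mathbb R^2)$, bring the four quadrants back to $Q$, with a minus sign for the two lower ones: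
$$\int_{\mathbb R^2}\nabla g\cdot\nabla\phi=\int_Q\nabla g\cdot\nabla\phi^*,\qquad\phi^*(s)=\phi(s)+\phi(-\bar s)-\phi(\bar s)-\phi(-s).$$
For real $s$ we have $\phi^*(s)=\phi(s)+\phi(-s)-\phi(s)-\phi(-s)=0$. So (12) applies and $g$ is harmonic in $\mathbb R^2$. By (13), $\int_{D_\rho}|\nabla g|^2\le16\pi\rho^2$, so the mean value property on discs of radius $\rho\to\infty$ bounds $\nabla g$, and Liouville's theorem makes $\nabla g$ constant. By the symmetries $g=\alpha\operatorname{Im}s$ with $\alpha\in\mathbb R$, that is,
$$u=\alpha\rho^{1/2}\sin(\theta/2),\qquad\theta\in(-\pi,\pi),$$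
first for $\theta\in(0,\pi)$ and then by oddness.

**Step 4: an equation for $\alpha$.** So far only $u$ was varied; now we move the edge. Let $\varphi\in C_c^\infty(\mathbb R^3)$, $\Phi_t(x)=x+t\varphi(x)e_1$, and $B=B_R\supset\operatorname{supp}\varphi$. For $|t|$ small, $\Phi_t$ is a bi-Lipschitz homeomorphism with the properties in part 1 of Lemma 1, and $u\circ\Phi_t^{-1}$ is good and equals $u$ off $B$, as in Step 1 of Section 6. The computation (1), which used only that $|t\nabla\varphi|$ is small, gives with $\{T\ne0\}=K_0$ up to a null set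
$$J(u\circ\Phi_t^{-1};B)=J(u;B)+tL+O(t^2),$$
$$L=2\int_H\big(\partial_1\varphi\,|\nabla u|^2-2(\nabla u\cdot\nabla\varphi)\,\partial_1u\big)+\int_{K_0}\partial_1\varphi\,d\mathcal H^2 .$$
By Lemma 9 the left side is at least $J(u;B)$ for small $t$ of both signs, so $L=0$.

**Step 5: computing $L$.** Take $\varphi=\psi(\rho)\chi(x_2)$ with $\chi\in C_c^\infty(\mathbb R)$, $\int\chi=1$, and $\psi$ smooth with compact support on $[0,\infty)$ and $\psi=1$ near $0$. From $u=\alpha\operatorname{Im}z^{1/2}$,
$$|\nabla u|^2=\frac{\alpha^2}{4\rho},\qquad\partial_1u=-\frac\alpha2\rho^{-1/2}\sin\frac\theta2,\qquad\partial_\rho u=\frac\alpha2\rho^{-1/2}\sin\frac\theta2,\qquad\partial_2u=0 .$$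
Also $\partial_1\varphi=\chi\psi'\cos\theta$ and $\nabla u\cdot\nabla\varphi=\chi\psi'\,\partial_\rho u$. So the first integrand is
$$\chi\psi'\frac{\alpha^2}{4\rho}\Big(\cos\theta+2\sin^2\frac\theta2\Big)=\chi\psi'\frac{\alpha^2}{4\rho}.$$
In polar coordinates, with $\theta\in(0,\pi)$, the first term of $L$ is
$$2\cdot\pi\,\frac{\alpha^2}{4}\int_0^\infty\psi'(\rho)\,d\rho=-\frac{\pi\alpha^2}{2} .$$
The second is $\int_{-\infty}^0\frac{d}{dx_1}\psi(|x_1|)\,dx_1=\psi(0)=1$. Hence $0=L=1-\frac{\pi\alpha^2}2$, so $\alpha^2=2/\pi$ and $\alpha=\pm\sqrt{2/\pi}$. Adding back the constant subtracted from $u$, we obtain alternative 3, and Theorem 3 is proved. $\blacksquare$
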